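# Every $p$-Line of $\mathbf k[X,Y]$ Is a $p$-Generator

## 1. The curve $Y^4=X+X^6$ in characteristic $2$

Let $\mathbf k$ be a field of characteristic $2$, let $R=\mathbf k[X,Y]$, and consider the parametrized plane curve
$$x=t^4,\qquad y=t+t^6 .$$
In characteristic $2$ we have $y^2+x^3=t^2+t^{12}+t^{12}=t^2$. Hence $t=y+(y^2+x^3)^3$, so $\mathbf k[x,y]=\mathbf k[t]$. Also $(y^2+x^3)^2=t^4=x$, so $x,y$ satisfy
$$u=Y^4+X+X^6 .$$
The polynomial $u$ is monic of degree $4=[\mathbf k(t):\mathbf k(t^4)]$ in $Y$ and $\mathbf k(x,y)=\mathbf k(t)$. So $u$ is the minimal polynomial of $y$ over $\mathbf k(x)$, the kernel of $R\to\mathbf k[t]$ is $uR$, and $R/uR\cong\mathbf k[t]$. The curve $u=0$ is an abstract affine line.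

*Is $u$ a variable*, that is, is $R=\mathbf k[u,v]$ for some $v$? Put $K=\mathbf k(u)$ and $s=Y^2+X^3$. Then $s^2=Y^4+X^6=u+X$, so $X=s^2+u$ and
$$Y^2=s+(s^2+u)^3=s+s^6+us^4+u^2s^2+u^3 .$$
With $w=Y+s^3+us$ this becomes $w^2=us^4+s+u^3$, and $K(X,Y)=K(s,w)$. At a place of $K(s,w)$ over $s=\infty$ we have $(w/s^2)^2=u+s^{-3}+u^3s^{-4}$, so the residue field contains $\sqrt u\notin K$. As $[K(s,w):K(s)]\le2$, there is exactly one such place, and its residue field is $K(\sqrt u)$. If $R=\mathbf k[u,v]$, then $K[X,Y]=K[v]$, and the only place of $K(v)/K$ at which an element of $K[v]$ can have a pole is $v=\infty$, which is $K$-rational. But $s\in K[X,Y]$ has a pole at a place with residue field $K(\sqrt u)$. So $u$ is not a variable.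

Something slightly weaker is true and easy to see: $X$ and $Y^4=u+X+X^6$ both lie in $\mathbf k[u,X]$. So $\mathbf k[u,v]$ with $v=X$ contains the fourth power of every element of $R$. That is the notion we study.

Now let $\mathbf k$ be any field of characteristic $p>0$ and $R=\mathbf k[X,Y]$. For $S\subseteq R$ write $S^{p^n}=\{s^{p^n}:s\in S\}$. Throughout, $q$ denotes a power of $p$.

**Definition.** An element $u\in R$ is a **$p$-generator** of $R$ if there are $v\in R$ and $n\ge0$ with $\mathbf k[u,v]\supseteq R^{p^n}$. It is a **$p$-line** of $R$ if $R/uR$ is $\mathbf k$-isomorphic to $R/wR$ for some $p$-generator $w$ of $R$. It is a **line** if $R/uR\cong\mathbf k^{[1]}$, a polynomial ring in one variable.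

Since $(\sum a_{ij}X^iY^j)^q=\sum a_{ij}^qX^{qi}Y^{qj}$, we have $\mathbf k[u,v]\supseteq R^q$ if and only if $X^q,Y^q\in\mathbf k[u,v]$. In that case $u,v$ are algebraically independent, and $R$ is integral over $\mathbf k[u,v]$. Examples: every variable is a $p$-generator; $X^p$ is one (take $v=Y$), so $p$-generators need not be irreducible; and $Y^4+X+X^6$ is one for $p=2$. Every line is a $p$-line, because $X$ is a $p$-generator and $R/XR\cong\mathbf k^{[1]}$.

In the example the curve was a line and the polynomial was a $p$-generator. Does the ring $R/uR$ alone decide whether $u$ is a $p$-generator? This question comes from "On purely inseparable extensions $K[X,Y]/K[X',Y']$ and their generators". Its special case for lines, that every line is a $p$-generator, is called the Lines Conjecture there. The goal of the lecture is the following.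

**Theorem 1.** For every field $\mathbf k$ of characteristic $p>0$, every $p$-line of $\mathbf k[X,Y]$ is a $p$-generator. In particular every line is a $p$-generator.

## 2. A $p$-generator controls all its fibers; a $p$-line mentions only one

Let $k$ be algebraically closed of characteristic $p$ and $R=k[X,Y]$.

**Definition.** For $u\in R$ irreducible, the curve $C=\operatorname{Spec}R/uR$ is **line-like** if its normalization is $\mathbb A^1$ and the normalization map is bijective.

For example, the cusp $X^2=Y^3$ is line-like via $s\mapsto(s^3,s^2)$. The node $Y^2=X^2(X+1)$ with $p\neq 2$ is not: two points of the normalization lie over the origin.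

**Lemma 2.1.** Let $w$ be a $p$-generator of $R$. Then $w=cW^{p^e}$ with $c\in k^*$, $e\ge0$ and $W$ irreducible, $W$ is a $p$-generator, and $\operatorname{Spec}R/W$ is line-like.

*Proof.* Let $R^q\subseteq R_1=k[w,v]\subseteq R$. The map $\operatorname{Spec}R\to\operatorname{Spec}R_1$ is finite and a universal homeomorphism, since $R^q\subseteq R_1$. In $\operatorname{Spec}R_1=\mathbb A^2$ the zero set of $w$ is irreducible, hence so is the zero set of $w$ in $\operatorname{Spec}R$. So $w=cW^m$ with $W$ irreducible. The prime $WR\cap R_1$ has height one and contains the prime element $w$ of $R_1$, so it equals $wR_1$. The $W$-adic valuation therefore restricts on $R_1$ to a multiple of the $w$-adic valuation, and evaluating at $w$ shows that the multiple is $m$. As $W^q\in R_1$ has $W$-adic value $q$, we get $m\mid q$, so $m=p^e$. And $k[W,v]\supseteq k[w,v]\supseteq R^q$, so $W$ is a $p$-generator.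

Now replace $w$ by $W$, so $R_1=k[W,v]$ and, as just shown, $WR\cap R_1=WR_1$. Put $A=R/WR$. Then $k[\bar v]=R_1/WR_1\subseteq A$ is a polynomial ring and $A^q\subseteq k[\bar v]$. So $\operatorname{Frac}A$ is finite purely inseparable over $k(\bar v)$, and as $k$ is perfect, $\operatorname{Frac}A=k(\bar v^{1/p^s})$ for some $s$. The normalization of $A$ is the integral closure of $k[\bar v]$ there, namely $k[\bar v^{1/p^s}]$. Its spectrum maps bijectively to $\operatorname{Spec}k[\bar v]$, hence injectively to $\operatorname{Spec}A$, and surjectively as well. So the map is bijective. $\square$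

Since $k[u,v]=k[u-\lambda,v]$, if $u$ is a $p$-generator then so is *every* $u-\lambda$, and Lemma 2.1 applies to every fiber. This settles the cusps by hand. Let $u=X^2-Y^3$.

* If $p=2$, then $X^2\in k[u,Y]$, so $u$ is a $p$-generator. If $p=3$, then $Y^3\in k[u,X]$, so $u$ is a $p$-generator.
* If $p\ge5$, the fiber $X^2=Y^3+1$ is a smooth affine curve of genus $1$, hence not line-like. So $u$ is not a $p$-generator, although $u=0$ is line-like.

So being line-like is not enough; the singularities of $C$ matter, in a way that depends on $p$. The difficulty is that the hypothesis of Theorem 1 concerns the single fiber $u=0$, while the conclusion forces all fibers $u=\lambda$ to be line-like. We must show that the ring $R/u$ controls the nearby fibers.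

## 3. Reduction to irreducible elements over an algebraically closed field

**Lemma 3.1.** If $u\in R=\mathbf k[X,Y]$ is a $p$-generator of $\bar{\mathbf k}[X,Y]$, it is a $p$-generator of $R$.

*Proof.* **Step 1: pass to a Galois extension.** There are a finite normal extension $k_1/\mathbf k$ and $V\in k_1[X,Y]$ with $X^q,Y^q\in k_1[u,V]$. Let $L$ be the separable closure of $\mathbf k$ in $k_1$. It is Galois over $\mathbf k$, and $k_1^{p^m}\subseteq L$ for some $m$. Then $V^{p^m}\in L[X,Y]$ and $X^{qp^m},Y^{qp^m}\in L[u^{p^m},V^{p^m}]\subseteq L[u,V^{p^m}]$. Renaming, we may assume $V\in R_L:=L[X,Y]$ and $X^q,Y^q\in L[u,V]$. Put $G=\operatorname{Gal}(L/\mathbf k)$, $K=L(u)$, $E=K(X^q,Y^q)\subseteq K(V)$.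

**Step 2: replace $V$ by a power that generates a ring independent of choices.** The extension $L(X,Y)/L(X^q,Y^q)$ is finite purely inseparable, so $K(V)=E(V)$ is purely inseparable over $E$, of degree $p^j$ say, and $V_1:=V^{p^j}\in E$. As $[K(V):K(V_1)]=p^j$, we get $E=K(V_1)$. Now $K[V]$ is integral over the normal ring $K[V_1]$, so $X^q,Y^q\in K[V]\cap K(V_1)=K[V_1]$. Conversely $V_1\in R_L$ is integral over $K[X^q,Y^q]$. Hence $K[V_1]$ is the integral closure of $K[X^q,Y^q]$ in $E$. For $\sigma\in G$ we have $\sigma u=u$, $\sigma E=E$, $X^q,Y^q\in L[u,\sigma V]$ and $[K(\sigma V):E]=p^j$, so the same description holds for $\sigma V_1=(\sigma V)^{p^j}$. Thus $K[\sigma V_1]=K[V_1]$, and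
$$\sigma V_1=c_\sigma V_1+b_\sigma,\qquad c_\sigma\in L(u)^*,\ b_\sigma\in L(u).$$

**Step 3: remove denominators.** With $q_1=qp^j$ we have $X^{q_1},Y^{q_1}\in L[u,V_1]$. So $R_L$ is integral over the normal ring $L[u,V_1]$, and therefore $gR_L\cap L[u,V_1]=gL[u,V_1]$ for $0\ne g\in L[u]$: if $gr\in L[u,V_1]$ with $r\in R_L$, then $r$ lies in the fraction field of $L[u,V_1]$ and is integral over it. Write $c_\sigma=c/d$, $b_\sigma=b/d$ with $b,c,d\in L[u]$ and $\gcd(b,c,d)=1$. If a prime $g$ of $L[u]$ divides $d$, then $cV_1+b=d\,\sigma V_1\in gR_L\cap L[u,V_1]=gL[u,V_1]$, so $g\mid b$ and $g\mid c$, a contradiction. Thus $c_\sigma,b_\sigma\in L[u]$. Applying $\sigma$ to $\sigma^{-1}V_1=c_{\sigma^{-1}}V_1+b_{\sigma^{-1}}$ and comparing coefficients of $V_1$ gives $c_\sigma\,\sigma(c_{\sigma^{-1}})=1$, so $c_\sigma\in L^*$.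

**Step 4: make $V_1$ invariant.** The $c_\sigma$ form a cocycle, so by Hilbert 90 we may multiply $V_1$ by an element of $L^*$ to get all $c_\sigma=1$. Then $(b_\sigma)$ is a cocycle in $L[u]$, and $H^1(G,L[u])=0$. So after translation by an element of $L[u]$ we get a $G$-invariant $v\in R$ with $L[u,v]=L[u,V_1]$. Then $X^{q_1},Y^{q_1}\in L[u,v]\cap R=\mathbf k[u,v]$, the last equality by taking $G$-invariants of coefficients. $\square$

**Lemma 3.2.** Theorem 1 follows from this statement:

> **(∗)** If $k$ is algebraically closed, $u,w\in R=k[X,Y]$ are irreducible, $R/u\cong R/w$ over $k$, and $w$ is a $p$-generator, then $u$ is a $p$-generator.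

*Proof.* Let $R/uR\cong R/wR$ over $\mathbf k$ with $w$ a $p$-generator, and put $\bar R=\bar{\mathbf k}[X,Y]$. By Lemma 2.1, $w=cW^{p^e}$ over $\bar{\mathbf k}$. Since $(\bar R/u)_{red}\cong\bar R/W$ is a domain of dimension one, $u=c'U^m$ with $U$ irreducible, and $\bar R/U\cong\bar R/W$. The nilradical of $\bar R/U^m$ has nilpotency index $m$, that of $\bar R/W^{p^e}$ has index $p^e$, so $m=p^e$. By Lemma 2.1, $W$ is a $p$-generator, so by (∗) $U$ is one, say $X^q,Y^q\in\bar{\mathbf k}[U,V]$. Then $X^{qp^e},Y^{qp^e}\in\bar{\mathbf k}[U^{p^e},V^{p^e}]=\bar{\mathbf k}[u,V^{p^e}]$. So $u$ is a $p$-generator over $\bar{\mathbf k}$, and over $\mathbf k$ by Lemma 3.1. $\square$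

In (∗), $C=\operatorname{Spec}R/u\cong\operatorname{Spec}R/w$ is line-like by Lemma 2.1. **In Sections 5–11, $k$ is algebraically closed, $u\in R$ is irreducible and $C=\operatorname{Spec}R/u$ is line-like.**

## 4. Facts from étale cohomology

Fix a prime $\ell\ne p$ and $\Lambda=\mathbb F_\ell$; over $k$ we may identify $\Lambda$ with $\mu_\ell$. All cohomology is étale. For $N\ge1$ let $N'$ be the largest divisor of $N$ prime to $p$, so $(NM)'=N'M'$. A *germ* of a smooth surface is the strict henselization at a closed point. Write $\chi$ and $\chi_c$ for Euler characteristics of $H^*$ and $H^*_c$; $\chi_c$ is additive over a decomposition into a closed subset and its complement, and $\chi_c(\mathbb P^1\setminus\{m\text{ points}\})=2-m$. We use these standard facts.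

1. Integral universal homeomorphisms induce equivalences of étale sites. Examples are $\operatorname{Spec}R\to\operatorname{Spec}R_1$ for $R^q\subseteq R_1\subseteq R$, and a bijective normalization map of a curve over an algebraically closed field.
2. Proper base change. In particular, if $V_S\to S$ is proper and $S$ is strictly henselian local with closed point $s$, then $R\Gamma(V_S,\mathcal F)=R\Gamma(V_s,\mathcal F|_{V_s})$ for torsion $\mathcal F$.
3. The cohomology of affine curves over algebraically closed fields vanishes in degrees $\ge2$.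
4. Purity for smooth pairs over $k$, with the Gysin sequence.
5. Embedded resolution of curves on surfaces by blowing up points.
6. If $\tilde D\to D$ is a finite étale Galois cover of a smooth curve, of degree $n$ prime to $p$, then $\chi_c(\tilde D)=n\chi_c(D)$.
7. If $K$ is the fraction field of the strict henselization of $\mathbb A^1$ at a point with local parameter $u$, then the absolute Galois group of $K$ contains the wild inertia group $\mathcal P$, a pro-$p$ group, with fixed field $K_t=\bigcup_{p\nmid n}K(u^{1/n})$. Since $\mathcal P$ is pro-$p$, $H^i(X_{K_t},\Lambda)=H^i(X_{\bar K},\Lambda)^{\mathcal P}$ for $X$ over $K$.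
8. Grothendieck–Ogg–Shafarevich (SGA 5, Exp. X): for a constructible $\Lambda$-sheaf $M$ on $\mathbb A^1_k$ of generic rank $h$,
$$\chi_c(\mathbb A^1,M)=h-\sum_{\lambda\in k}\big(h-\dim M_\lambda+\mathrm{Sw}_\lambda M\big)-\mathrm{Sw}_\infty M ,\tag{1}$$
where all Swan conductors $\mathrm{Sw}$ are $\ge0$, and $\mathrm{Sw}_\lambda M=0$ if and only if the wild inertia at $\lambda$ acts trivially on $M_{\bar\eta}$.

## 5. Compactifying the pencil so that one curve $H$ at infinity meets each fiber

We want a proper family whose fibers are completions of the curves $u=\lambda$. We blow up at infinity until $u$ becomes a morphism, keeping track of the intersection numbers.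

**Step 1 (the blow-up process): to produce a component at infinity along which $u$ has neither zero nor pole.** The curve $C$ has exactly one place at infinity. Start from $V_0=\mathbb P^2$, $B_0=L_\infty$. On each $V_j\supset\mathbb A^2$ below, $B_j=V_j\setminus\mathbb A^2$ is a tree of $\mathbb P^1$'s with simple normal crossings (SNC). The components of $B_j$ form a basis of $\operatorname{Pic}V_j$, on which the intersection form is unimodular: this holds for $\mathbb P^2$, and each blow-up adds the class of the exceptional curve orthogonally, the passage to strict transforms being unitriangular. The closure $C_j$ of $C$ meets $B_j$ in one point $q_j$ and is unibranch there. Write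
$$\operatorname{div}(u)=C_j-\sum_{E\subseteq B_j}m_EE,\qquad c_E=(C_j\cdot E).$$
As long as all $m_E>0$, blow up $q_j$. Put $\mu=\operatorname{mult}_{q_j}C_j$.

*Free case: $q_j$ lies on exactly one component $E$.* Write $c=c_E$, $m=m_E$. Let $e\in\operatorname{Pic}V_j$ be the class with $e\cdot E=1$ and $e\cdot E_i=0$ for the other boundary components; it exists by unimodularity. Then $C_j\sim c\,e$, and also $C_j\sim\sum m_{E_i}E_i$. Writing $e$ in the basis of boundary components, we see that **$c$ divides all $m_{E_i}$**. In particular $m\ge c\ge\mu$. The new component $E_1$ has $c_{E_1}=\mu$ and $m_{E_1}=m-\mu\ge0$.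

* If $\mu=c$, then $C$ leaves $E$, with $c_{E_1}=c$ and $m_{E_1}=m-c$. If $m_{E_1}=0$, we stop and put $H:=E_1$. If $m_{E_1}>0$, the next point is again free.
* If $\mu<c$, then $m_{E_1}=m-\mu\geq c-\mu>0$ and the next point is $E\cap E_1$, with data $c_E=c-\mu$, $m_E=m$, $c_{E_1}=\mu$, $m_{E_1}=m-\mu$. Here $m_E\ge c_{E_1}$ and $m_{E_1}\ge c_E$.

*Satellite case: $q_j\in E\cap E'$ with data $(c,m),(c',m')$ satisfying $m\ge c'$ and $m'\ge c$.* The multiplicity of a branch is the minimum of the orders of two local parameters along it, so $\mu=\min(c,c')$. The new $E''$ has $c''=\mu$ and $m''=m+m'-\mu\ge c+c'-\min(c,c')=\max(c,c')>0$. If $c>c'$, the next point is $E\cap E''$ with data $(c-c',m),(c',m'')$, and $m\ge c'$, $m''\ge c\ge c-c'$, so the inequalities persist. The case $c<c'$ is symmetric. If $c=c'$, the next point is free on $E''$, and $m''>0$.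

*Termination.* Unless we stopped before, by embedded resolution after finitely many steps all points are free with $c=\mu=1$. Then $m$ drops by $1$ at each step, so the process stops.

Let $V\supset\mathbb A^2$ be the final surface, $B$ its boundary, $F_0$ the closure of $C$, $\Delta$ the union of the components of $B$ other than $H$, and $d:=(F_0\cdot H)$. We have $\operatorname{ord}_H(u)=0$, and the last step was a free step with $\mu=c=m=d$. So:

* (i) all components of $\Delta$ are poles of $u$, of orders divisible by $d$;
* (ii) $H$ is a leaf of the tree $B$, so $\Delta$ is a connected tree of $\mathbb P^1$'s and $H\cap\Delta$ is one point;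
* (iii) $F_0\cap B=\{Q_0\}$ with $Q_0\in H\setminus\Delta$. Hence the zero divisor $F_0$ and the pole divisor of $u$ are disjoint, $u:V\to\mathbb P^1$ is a morphism, $u^{-1}(0)=F_0$ is reduced, $u^{-1}(\infty)_{red}=\Delta$, and $F_0$ is unibranch at $Q_0$.

**Step 2: the generic fiber is geometrically integral.** Let $V\to B'\to\mathbb P^1$ be the Stein factorization, $B'$ a normal curve. Since $F_0$ is irreducible and reduced, exactly one point of $B'$ lies over $0$, with ramification index $1$ and residue degree $1$. So $B'=\mathbb P^1$: the fibers of $u$ are connected, and $k(u)$ is algebraically closed in $k(X,Y)$. If $u=g^p$ with $g\in k(X,Y)$, then $g\in R$ and $u$ would be reducible. So $u\notin k(X,Y)^p$, and as $k$ is perfect, $k(X,Y)/k(u)$ is separable. Hence $k(X,Y)/k(u)$ is regular, which says that the generic fiber of $u:V\to\mathbb P^1$ is geometrically integral.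

**Step 3: $d$ is a power of $p$.** Suppose a prime $\ell_1\ne p$ divides $d$. On $W=V\setminus F_0$ the function $s=1/u$ is regular, and its zero divisor is supported on $\Delta$ with multiplicities divisible by $\ell_1$. Locally $s=\varepsilon g^{\ell_1}$ with $\varepsilon$ a unit, so the normalization $\tilde W$ of $W$ in $k(V)(\sigma)$, $\sigma^{\ell_1}=s$, is finite étale over $W$ of degree $\ell_1$. By Step 2, $k(\tilde W)=k(V)\otimes_{k(u)}k(\sigma)$ is a regular extension of $k(\sigma)$. The map $\tilde W\to\mathbb A^1_\sigma$ is proper, because $W\to\mathbb A^1_s$ is proper and $\tilde W\to W$ is finite. As $\tilde W$ is normal, this map has connected fibers. But its fiber over $\sigma=0$ is, topologically, an étale cover of degree $\ell_1$ of $\Delta$, and a tree of $\mathbb P^1$'s is simply connected, so the fiber is disconnected. This is a contradiction. So $d=p^e$.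

The function $u|_H$ has exactly one zero $Q_0$ and one pole, each of order $d$. So
$$u|_H=c\,\tau^{p^e}\tag{2}$$
for a coordinate $\tau$ on $H\cong\mathbb P^1$ and $c\in k^*$. Hence the geometric generic fiber of $u$ meets $H$ in exactly one point, and it does not meet $\Delta$.

**Example.** Take $u=Y^4+X+X^6$, $p=2$. The branch at infinity has orders $2$ and $6$ along $X/Y$ and $1/Y$. So the first point is free with $(c,m)=(6,6)$, $\mu=2$. The next points are satellite with data $(4,6),(2,4)$, then $(2,6),(2,8)$. Then comes a free point with $(c,m)=(2,12)$. By (2), the point where $H$ meets the generic fiber has residue field $k(\tau)$ of degree $d$ over $k(u)$. The generic fiber is regular, since $V$ is, so this point is the place over $s=\infty$ of Section 1, and $d=2$. As $c$ never increases, every remaining step has $\mu=2$, and $m$ runs through $10,8,6,4,2,0$. In all there are nine blow-ups with $\mu=2$, and $(F_0\cdot F_0)=36-9\cdot4=0$, as it must be for a fiber.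

## 6. Nearby fibers, and why ordinary nearby cycles do not transfer

Let $S$ be the strict henselization of $\mathbb A^1$ at $0$, $K$ its fraction field, $V_S$ the base change of $V\setminus\Delta\to\mathbb A^1$, and
$$h=\dim H^1(V_{\bar K},\Lambda).$$
In Section 11 we show that $h=0$ implies that $u$ is a $p$-generator. So we want to compute $h$ from $F_0$.

The sensible first attempt is the complex of nearby cycles $\psi$ on $F_0$. It satisfies $R\Gamma(F_0,\psi)=R\Gamma(V_{\bar K},\Lambda)$, and its stalk at $P$ is $R\Gamma(\operatorname{Spec}(O\otimes_{\mathcal O(S)}\bar K),\Lambda)$, $O$ being the germ of the surface at $P$. Counting Euler characteristics writes $h$ as a sum of local terms at $\operatorname{Sing}C$ and at $Q_0$. One then hopes to compare these terms for $u$ and for $w$, using $R/u\cong R/w$. Two things go wrong.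

* An isomorphism $O_1/u\cong O_2/w$ lifts to the surface germs (we do this in Section 8), but it carries $u$ to $\varepsilon w$ with some unit $\varepsilon$ that we do not control. And the nearby fiber depends on the unit. Take $p=2$ and compare $f_1=x^2+y^3$ with $f_2=(1+x)(x^2+y^3)$. The curves $f_1=t$ and $f_2=t$ over $\bar K$ are the triple covers $y^3=t-x^2$ and $y^3=\frac t{1+x}-x^2$ of the germ of the $x$-line. The first is branched at the single point $x=\sqrt t$. The second is branched at the small roots of $x^3+x^2+t$. The derivative of this polynomial is $x^2$, so its roots are distinct, and there are two small ones. Their product is a unit times $t$ and they are conjugate, so they have valuation $\frac12$. They generate a wildly ramified quadratic extension of $K$, and wild inertia exchanges the two branch points.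
* The point $Q_0$ lies at infinity and is invisible in the ring $R/u$.

In the example the discrepancy comes from wild inertia. A unit of a strictly henselian ring has $n$-th roots for all $n$ prime to $p$. So if we adjoin only the roots $u^{1/n}$, $p\nmid n$, instead of passing to $\bar K$, the unit will not matter. The price is that we then compute $H^1(V_{\bar K},\Lambda)^{\mathcal P}$ and not $H^1(V_{\bar K},\Lambda)$. The next section shows that this costs nothing: line-likeness forces $\mathcal P$ to act trivially. The second obstacle is met in Section 9, where the fact that $(F_0\cdot H)$ is a power of $p$ makes the term at $Q_0$ trivial.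

## 7. Line-likeness forces tameness at $0$

Let $V^\circ=V\setminus\Delta$, let $\bar u:V^\circ\to\mathbb A^1$ be the proper map given by $u$, and put $F_\lambda=\bar u^{-1}(\lambda)$, $M=R^1\bar u_*\Lambda$, $h_\lambda=\dim M_\lambda=\dim H^1(F_\lambda,\Lambda)$, $h=\dim M_{\bar\eta}$. Let $r_\lambda$ be the number of irreducible components of $F_\lambda$.

**Proposition 7.1.** All $r_\lambda=1$; $\mathrm{Sw}_0(M)=0$, i.e. $\mathcal P$ acts trivially on $H^1(V_{\bar K},\Lambda)$; and $u-\lambda$ is irreducible in $R$ for every $\lambda\in k$.

**Step 1: $h_0=0$.** The normalization $\mathbb P^1\to F_0$ is finite, birational and bijective ($C$ is line-like and $F_0$ is unibranch at $Q_0$). So it is a universal homeomorphism, and $H^1(F_0,\Lambda)=H^1(\mathbb P^1,\Lambda)=0$.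

**Step 2: $h_\lambda\le h$ for every $\lambda$; this gives the sign of each term in (1).** In this step let $S$ be the strict henselization of $\mathbb A^1$ at $\lambda$, $K$ its fraction field, $V_S=V^\circ\times_{\mathbb A^1}S$. By proper base change $M_\lambda=H^1(V_S,\Lambda)$, and we show that $H^1(V_S,\Lambda)\to H^1(V_{\bar K},\Lambda)$ is injective. Let $\alpha$ be in the kernel. As $V_{\bar K}$ is connected, Hochschild–Serre shows that $\alpha|_{V_K}$ comes from $H^1(K,\Lambda)$, which is one-dimensional, generated by the Kummer class of $u-\lambda$. Suppose $\alpha|_{V_K}\ne0$. After scaling $\alpha$, the cover $T^\ell=u-\lambda$ of $V_K$ extends to an étale cover of the regular scheme $V_S$. At the generic point of a component of $F_\lambda$ of multiplicity $N$, this says that $u-\lambda$ becomes an $\ell$-th power in an unramified extension of a discrete valuation ring where it has value $N$; so $\ell\mid N$. Since $H$ lies in no fiber, all components of $F_\lambda$ are closures of curves in $\mathbb A^2$. Hence $u-\lambda=cg^\ell$ with $g\in R\setminus k$, $c\in k^*$. If $\lambda=0$,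 then $u$ is reducible. If $\lambda\ne0$, then $u=cg^\ell+\lambda$ splits into $\ell$ nonconstant factors $g-\text{const}$, up to a constant, and again $u$ is reducible. This contradiction shows $\alpha|_{V_K}=0$. As $V_S$ is normal, a torsor that is trivial over the dense open $V_K$ is trivial, so $\alpha=0$.

**Step 3: the Euler characteristic of $M$.** We have $V^\circ=\mathbb A^2\sqcup(H\setminus pt)$, so $\chi_c(V^\circ)=1+1=2$. Since the geometric fibers are connected, $R^0\bar u_*\Lambda=\Lambda$. The stalk of $R^2\bar u_*\Lambda$ at $\lambda$ is $H^2(F_\lambda,\Lambda)$, of rank $r_\lambda$. Let $U\subseteq\mathbb A^1$ be dense open with all geometric fibers over it integral. The class $c_1(\mathcal O(H))$ gives a map $\Lambda\to R^2\bar u_*\Lambda(1)$. At a geometric point over $U$ the stalk of the target is identified with $\Lambda$ by the degree, and the map is multiplication by $\deg\mathcal O(H)|_F=(F_0\cdot H)=p^e\ne0$ in $\mathbb F_\ell$. So $R^2\bar u_*\Lambda(1)|_U\cong\Lambda$, and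
$$\chi_c(\mathbb A^1,R^2\bar u_*\Lambda)=1+\sum_\lambda(r_\lambda-1).$$
The Leray spectral sequence gives $2=1-\chi_c(\mathbb A^1,M)+1+\sum_\lambda(r_\lambda-1)$, i.e. $\chi_c(\mathbb A^1,M)=\sum_\lambda(r_\lambda-1)$.

**Step 4: everything is forced.** Formula (1) now reads
$$\sum_\lambda(r_\lambda-1)=h-\sum_{\lambda\in k}\big(h-h_\lambda+\mathrm{Sw}_\lambda M\big)-\mathrm{Sw}_\infty M .$$
By Step 1 the term at $\lambda=0$ is $h+\mathrm{Sw}_0M$, and its $h$ cancels the leading $h$. The left side is $\ge0$, and by Step 2 everything that remains on the right is $\le0$. So both sides vanish, all $r_\lambda=1$, and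
$$\mathrm{Sw}_0(M)=0.\tag{3}$$

**Step 5: irreducibility of $u-\lambda$.** From $r_\lambda=1$ we get $u-\lambda=cf^r$ with $f$ irreducible. If $p\mid r$, then $u$ is a $p$-th power in $R$, a contradiction. If a prime $\ell_1\ne p$ divides $r$, then $u=\lambda+cg^{\ell_1}$ is reducible as in Step 2, a contradiction. So $r=1$. $\square$

## 8. The tame nearby fiber of a germ

**Definition.** For a germ $O$ of a smooth surface over $k$ and $0\ne f\in\mathfrak m_O$ put
$$Z^t(O,f)=\varprojlim_{p\nmid n}\operatorname{Spec}O[1/f][T_n]/(T_n^n-f)\qquad(T_{nm}^m=T_n).$$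
For a smooth surface $Z$ and a non-zero-divisor $f$ on it, let $Z_0=f^{-1}(0)$, $i:Z_0\to Z$, let $j_t:\varprojlim_{p\nmid n}Z[1/f][T_n]/(T_n^n-f)\to Z$ be the projection, and
$$\psi^t_f=i^*Rj_{t*}\Lambda .$$
The stalk of $\psi^t_f$ at $x\in Z_0$ is $R\Gamma(Z^t(\mathcal O^{sh}_{Z,x},f),\Lambda)$.

Example: if $f=x$ is part of a system of parameters $x,y$, then $Z^t=\varprojlim\operatorname{Spec}O[x^{1/n}][1/x]$. We compute below that its cohomology is $\Lambda$ in degree $0$, while for $f=xy$ the Euler characteristic is $0$.

**8.1 (only the ideal matters).** Let $f_1=\varepsilon f$ with $\varepsilon\in O^*$. As $O$ is strictly henselian, there is a compatible system of roots $\varepsilon^{1/n}$, $p\nmid n$. Then $T_n\mapsto\varepsilon^{1/n}T_n$ defines an isomorphism $Z^t(O,f_1)\cong Z^t(O,f)$.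

**8.2 (only the ring of the curve germ matters).** *Let $O_1,O_2$ be germs of smooth surfaces, $0\ne f_i\in\mathfrak m_i^2$, and $\bar\varphi:O_1/f_1\cong O_2/f_2$ a $k$-isomorphism. Then $Z^t(O_1,f_1)\cong Z^t(O_2,f_2)$.*

*Proof.* Let $x,y$ be parameters of $O_1$, so $O_1$ is the henselization of $k[x,y]$ at the origin. Lift $\bar\varphi(\bar x),\bar\varphi(\bar y)$ to $x_2,y_2\in\mathfrak m_2$. By the universal property of henselization, $x\mapsto x_2$, $y\mapsto y_2$ extends uniquely to a local $k$-homomorphism $\varphi:O_1\to O_2$. The two local homomorphisms $O_1\to O_2/f_2$ induced by $\varphi$ and $\bar\varphi$ agree on $x,y$. Since $O_2/f_2$ is henselian, they coincide, again by uniqueness. As $f_i\in\mathfrak m_i^2$, the space $\mathfrak m_i/\mathfrak m_i^2$ is the cotangent space of $O_i/f_i$, so $\varphi$ induces an isomorphism $\mathfrak m_1/\mathfrak m_1^2\cong\mathfrak m_2/\mathfrak m_2^2$. Hence $x_2,y_2$ are parameters of $O_2$. They define an étale map to $\mathbb A^2$ from an étale neighborhood, so $O_2$ is the henselization of $k[x_2,y_2]$ at the origin, and $\varphi$ is an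 isomorphism. Now $\varphi(f_1)\in(f_2)$, and the composite $O_1/f_1\to O_2/\varphi(f_1)\to O_2/f_2$ is the isomorphism $\bar\varphi$, while its first arrow is an isomorphism. So $(\varphi(f_1))=(f_2)$, and 8.1 applies. $\square$

An isomorphism of plane curves induces isomorphisms of the henselized local rings $O_1/f_1\cong O_2/f_2$ at corresponding points, and at singular points $f_i\in\mathfrak m_i^2$. So 8.2 applies at the singular points.

**8.3 (one branch with multiplicity).** *Let $O$ have parameters $g,h$, and $f=\varepsilon g^N$, $N=N'p^a\ge1$, $\varepsilon\in O^*$. Then $R\Gamma(Z^t(O,f),\Lambda)=\Lambda^{N'}$ in degree $0$.* For example, with $p=2$ and $f=g^6$ we get $\Lambda^3$.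

*Proof.* By 8.1 take $\varepsilon=1$. For $p\nmid n$ with $N'\mid n$, $n_1=n/N'$,
$$T^n-g^N=\prod_{\zeta\in\mu_{N'}}\big(T^{n_1}-\zeta g^{p^a}\big),$$
and the factors are pairwise comaximal over $O[1/g]$. As $p^a$ is prime to $n_1$ and $\zeta$ has an $n_1$-th root in $k$, each factor defines a scheme isomorphic to $\operatorname{Spec}O[1/g][g^{1/n_1}]$. (In the limit: multiplication by $p^a$ is an automorphism of $\hat{\mathbb Z}'(1)$, where $\hat{\mathbb Z}'=\prod_{l\ne p}\mathbb Z_l$.) So $Z^t$ is a disjoint union of $N'$ copies of $\varprojlim_{p\nmid n}\operatorname{Spec}O[g^{1/n}][1/g]$, where $O[g^{1/n}]$ is a regular strictly henselian germ with parameters $g^{1/n},h$. By purity, $H^i(O[1/g],\Lambda)$ is $\Lambda$ for $i=0$, is generated by the Kummer class $(g)$ for $i=1$, and vanishes for $i\ge2$. The same holds at level $n$ with $g^{1/n}$. At level $n\ell$ we have $(g^{1/n})=\ell\,(g^{1/n\ell})=0$. So in the limit each copy has cohomology $\Lambda$ in degree $0$. $\square$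

**8.4 (the sheaf along a stratum).** *Let $D\subset Z$ be a smooth curve which, after shrinking $Z$ around it, is the zero set of $f$, with $\operatorname{ord}_Df=N=N'p^a$. Then $\chi_c(D^\circ,\psi^t_f)=N'\chi_c(D^\circ)$ for every open $D^\circ\subseteq D$, and $\psi^t_f|_D=\Lambda$ if $N=1$.*

*Proof.* Locally $f=\varepsilon g^N$ with $g$ an equation of $D$, and $T^{N'}=f$ is equivalent to $T=g^{p^a}\theta$, $\theta^{N'}=\varepsilon$. So the cover $\{T^{N'}=f\}$ of $Z\setminus D$ extends by normalization to a $\mu_{N'}$-torsor $\mathfrak p:\tilde Z\to Z$. Over the source of $j_t$ it has the tautological section $T=T_{N'}$. Evaluating locally constant functions along this section gives a map $\mathfrak p_*\Lambda|_D\to R^0\psi^t_f$. At a point, the proof of 8.3 shows that the $N'$ connected components of $Z^t(O,f)$ correspond bijectively to the values of $T_{N'}/g^{p^a}$, i.e. to the $N'$ sheets of $\tilde Z$ over $\operatorname{Spec}O$. So the map is bijective on stalks, and by 8.3 there is no higher cohomology. Hence $\psi^t_f|_D\cong\mathfrak p_*\Lambda|_D$. The torsor over $D^\circ$ is a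 disjoint union of Galois covers of degree prime to $p$, of total degree $N'$, so fact 6 gives the formula. For $N=1$ the torsor is trivial of degree $1$. $\square$

**8.5 (a crossing).** *If $f=\varepsilon g^Nh^M$ with $N,M\ge1$, then $R\Gamma(Z^t(O,f),\Lambda)$ is finite with Euler characteristic $0$.*

*Proof.* Take $\varepsilon=1$ and put $Y=\operatorname{Spec}O[1/gh]$. The Gysin sequence for $\operatorname{Spec}(O/h)[1/g]\subset\operatorname{Spec}O[1/g]$ is
$$H^{i-2}((O/h)[1/g])(-1)\to H^i(O[1/g])\to H^i(Y)\to H^{i-1}((O/h)[1/g])(-1)\to H^{i+1}(O[1/g]).$$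
Here $H^*(O[1/g])$ and $H^*((O/h)[1/g])$ are $\Lambda$ in degree $0$, generated by $(g)$ in degree $1$, and zero in degrees $\ge2$. The residue of $(h)$ is $\pm1$ and that of $(g)\cup(h)$ is $\pm(g)$. So $H^1(Y)$ is generated by $(g),(h)$, $H^2(Y)$ by $(g)\cup(h)$, and $H^i(Y)=0$ for $i\ge3$. The same holds for $Y_n=\operatorname{Spec}O[g^{1/n},h^{1/n}][1/gh]$ with the parameters $g^{1/n},h^{1/n}$. In the transition from $Y_n$ to $Y_{n\ell}$ all Kummer classes die, so $Y^\infty=\varprojlim_{p\nmid n}Y_n$ has $R\Gamma(Y^\infty,\Lambda)=\Lambda$.

Now $Y^\infty\to Y$ is a Galois pro-covering with group $\hat{\mathbb Z}'(1)^2$, and $Z^t\to Y$ is the $\hat{\mathbb Z}'(1)$-torsor induced from it by $(N,M):\hat{\mathbb Z}'(1)^2\to\hat{\mathbb Z}'(1)$, via $T_n=(g^{1/n})^N(h^{1/n})^M$. So $Z^t$ has $|\operatorname{coker}(N,M)|<\infty$ components, each equal to $Y^\infty/\ker(N,M)$ with $\ker(N,M)\cong\hat{\mathbb Z}'$. By Hochschild–Serre each component has cohomology $H^*(\hat{\mathbb Z}',\Lambda)$, which is $\Lambda$ in degrees $0$ and $1$ and zero otherwise. $\square$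

**8.6 ($p$-generators).** *If $w\in R$ is an irreducible $p$-generator and $P$ is a point of $\{w=0\}$, then $R\Gamma(Z^t(\mathcal O^{sh}_{\mathbb A^2,P},w),\Lambda)=\Lambda$.*

*Proof.* Let $R^q\subseteq R_1=k[w,v]\subseteq R$ and let $P_1\in\operatorname{Spec}R_1$ be the image of $P$. The map $\operatorname{Spec}R\to\operatorname{Spec}R_1$ is finite and a universal homeomorphism. So $R\otimes_{R_1}\mathcal O^{sh}_{R_1,P_1}$ is finite over a strictly henselian ring and has one closed point, hence equals $\mathcal O^{sh}_{R,P}$. Therefore $Z^t(\mathcal O^{sh}_{R,P},w)\to Z^t(\mathcal O^{sh}_{R_1,P_1},w)$, being a base change of $\operatorname{Spec}R\to\operatorname{Spec}R_1$, is an integral universal homeomorphism. In $R_1=k[w,v]$ the element $w$ is part of a system of parameters at $P_1$, so the target has cohomology $\Lambda$ by 8.3 with $N=1$. Fact 1 finishes. $\square$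

## 9. Blow-ups, and contact of order a power of $p$

**9.1 (resolution formula).** Let $\pi:Z'\to Z$ be a composite of point blow-ups over $x\in Z_0$, at least one, making the total transform of $\operatorname{div}f$ SNC near $\pi^{-1}(x)=\bigcup D_i$; such a $\pi$ always exists. Put $N_i=\operatorname{ord}_{D_i}f$, and let $D_i^\circ$ be $D_i$ minus the other $D_j$ and the strict transform of $Z_0$. As $\pi$ is an isomorphism where $f\ne0$, the map $j_t$ for $f$ is $\pi$ composed with $j_t$ for $f\circ\pi$. So proper base change gives $(\psi^t_f)_x=R\Gamma(\pi^{-1}(x),\psi^t_{f\circ\pi})$. Now cut $\pi^{-1}(x)$ into the $D_i^\circ$ and the crossing points. By 8.4 and 8.5 everything is finite, and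
$$\chi\big((\psi^t_f)_x\big)=\sum_iN_i'\,\chi_c(D_i^\circ).\tag{4}$$

**Definition.** For a point $P$ of an irreducible plane curve $C=\{u=0\}$ put $T_P=\chi\big(R\Gamma(Z^t(\mathcal O^{sh}_{\mathbb A^2,P},u),\Lambda)\big)$.

It is finite by 9.1; $T_P=1$ at smooth points of $C$ by 8.3; at singular points it depends only on the germ of the $k$-scheme $C$ at $P$, by 8.2. Altogether it depends only on the germ.

**Example.** For the cusp $X^2=Y^3$ three blow-ups give exceptional curves of multiplicities $2,3,6$. The last one meets the other two and the strict transform, so it has $\chi_c(D^\circ)=-1$; the others have $\chi_c(D^\circ)=1$. Thus $T_P=2'+3'-6'$. This is $1+3-3=1$ for $p=2$, it is $2+1-2=1$ for $p=3$, and it is $2+3-6=-1$ for $p\ge5$. Compare Section 2.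

**Lemma 9.2.** Let $Q$ be a point of a smooth surface, $F=\{u=0\}$ a reduced curve unibranch at $Q$, and $H\ne F$ a smooth curve germ through $Q$ with $(F\cdot H)_Q=p^e$. Then $\chi((\psi^t_u)_Q)=1$.

*Proof.* If $p^e=1$, then $F$ is smooth at $Q$ and $(\psi^t_u)_Q=\Lambda$ by 8.3. Let $p^e>1$. After an étale localization $H$ is a curve on the surface. Write $\operatorname{ord}_F$ for the order along the normalization of $F$ at its point. The idea is to resolve $F$ by Euclid's algorithm starting from $H$, and to see that the terms of (4) cancel in pairs of multiplicities whose quotient is a power of $p$.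

We blow up in stages. At the start of a stage, the point of (the strict transform of) $F$ lies on exactly one curve $E$ among $H$ and the exceptional curves, $a=(F\cdot E)$ is a power of $p$, and $N=\operatorname{ord}_Eu$. Initially $E=H$, $N=0$, $a=p^e$. If $a=1$, then $F$ is smooth and transversal to $E$, and we stop. Let $a>1$.

**Step 1: coordinates for the stage.** Let $E=\{x=0\}$, so $\operatorname{ord}_Fx=a$. We claim that there is $y$ such that $x,y$ are parameters and $b=\operatorname{ord}_Fy$ is finite and not divisible by $a$. Start with any complementary parameter $y$. We have $F\ne\{y=0\}$, since otherwise $a=1$; so $b$ is finite. As long as $a\mid b$, replace $y$ by $y-c_0x^{b/a}$ with the $c_0\in k^*$ that cancels the leading term along $F$; this increases $b$. If this never stopped, the branch $F$ would be formally $y=\varphi(x)$, giving $a=1$, a contradiction. Put $g=\gcd(a,b)<a$, a power of $p$, and let $G=\{y=0\}$, an auxiliary germ. Locally $u=\text{unit}\cdot x^Nf$ with $f$ an equation of $F$.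

**Step 2: toric blow-ups.** Attach the vector $(1,0)$ to $E$ and $(0,1)$ to $G$. We keep the following situation: the point of $F$ is the intersection of two curves $A_v=\{\xi=0\}$, $A_{v'}=\{\xi'=0\}$ with parameters $\xi,\xi'$, where
$$\det(v,v')=v_1v_2'-v_2v_1'=1,\quad x=\xi^{v_1}\xi'^{v_1'},\quad y=\xi^{v_2}\xi'^{v_2'},\quad c=\operatorname{ord}_F\xi>0,\quad c'=\operatorname{ord}_F\xi'>0.$$
Thus $(a,b)=cv+c'v'$. Blow up the point and give the exceptional curve the vector $v+v'$. If $c>c'$, then $F$ passes through $A_v\cap A_{v+v'}$, with parameters $\xi/\xi',\xi'$ of orders $c-c',c'$. If $c<c'$, it passes through $A_{v+v'}\cap A_{v'}$, symmetrically. In both cases the situation is kept. If $c=c'$, then $(a,b)=c(v+v')$ with $v+v'$ primitive, so $c=g$ and $v+v'=(a/g,b/g)$. Then $F$ meets the new curve, called $D$, with $(F\cdot D)=g$, at a point on no other curve of the configuration, and the stage ends. The next stage has $E:=D$, $a:=g$, $N:=\operatorname{ord}_Du$. Within a stage $c+c'$ decreases, and from stage to stage $a$ decreases, so the process terminates. At the end the total transform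 of $\operatorname{div}u$ is SNC.

**Step 3: multiplicities.** We claim $\operatorname{ord}_{A_v}f=\min(v_1b,v_2a)$ for all curves of the stage. For $(1,0)$ and $(0,1)$ both sides are $0$. Consider a blow-up as above. From $(a,b)=cv+c'v'$ and $\det(v,v')=1$ we get
$$v_1b-v_2a=c'>0,\qquad v_2'a-v_1'b=c>0 .$$
So by induction $\operatorname{ord}_{A_v}f=v_2a$ and $\operatorname{ord}_{A_{v'}}f=v_1'b$. The branch has multiplicity $\min(c,c')$ at the center, hence $\operatorname{ord}_{A_{v+v'}}f=v_2a+v_1'b+\min(c,c')$. On the other hand,
$$(v_2+v_2')a-v_2a-v_1'b=c,\qquad(v_1+v_1')b-v_2a-v_1'b=c',$$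
so $\min\big((v_1+v_1')b,(v_2+v_2')a\big)=v_2a+v_1'b+\min(c,c')$. This proves the claim, and $\operatorname{ord}_{A_v}u=v_1N+\min(v_1b,v_2a)$.

**Step 4: each stage contributes $0$.** The curves of the stage form a chain from $E$ through $D$ to $G$, ordered by slope $v_2/v_1$; neighbors have determinant $1$. The exceptional curve $D_\ell$ next to $G$ has $v_1=\det(v,(0,1))=1$, while $D$ has $v_1=a/g\ge2$. So $D_\ell\ne D$, it lies strictly between $D$ and $G$, and its slope $v_2$ exceeds $b/a$. Thus
$$\operatorname{ord}_{D_\ell}u=N+b,\qquad\operatorname{ord}_Du=\tfrac ag(N+b).\tag{5}$$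
Let $D_i^*=D_i\setminus(\text{other exceptional curves}\cup F\cup H)$ in the final configuration. Later stages blow up only points on $F$, and when they start, $F$ meets among the curves of this stage only $D$. The germ $G$ is not part of the configuration, so $D_\ell$ has one neighbor, and $\chi_c(D_\ell^*)=1$. The curve $D$ has three neighbors: the curve towards $E$ (possibly $E$ itself), the curve towards $G$, and $F$ or the first curve of the next chain. So $\chi_c(D^*)=-1$. All other exceptional curves created in the stage have two neighbors and $\chi_c=0$. As $a/g$ is a power of $p$, the two numbers in (5) have the same prime-to-$p$ part. So the stage contributes $(N+b)'-(N+b)'=0$ to $\sum N_i'\chi_c(D_i^*)$.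

**Step 5: the correction at $H$.** Since $H$ is not a component of $\{u=0\}$, the sets $D_i^\circ$ in (4) differ from the $D_i^*$ only by the point where $H$ meets the exceptional curves. That point lies on exactly one exceptional curve, the neighbor of $E=H$ in the chain of the first stage. Its vector is $(\alpha,1)$, as $\det((1,0),v)=v_2=1$. It lies between $E$ and $D$ or equals $D$, so its slope satisfies $1/\alpha\le b/a$, i.e. $a\le\alpha b$. As $N=0$ in the first stage, its multiplicity is $\min(\alpha b,a)=a=p^e$, with prime-to-$p$ part $1$. Therefore $\sum N_i'\chi_c(D_i^\circ)=0+1=1$, and (4) gives the claim. $\square$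

To see the proof in a small case: for $p=2$, $F=\{y^2=x^3\}$, $H=\{x=0\}$, we have $a=2$, $b=3$, and the chain has vectors $(1,0),(1,1),(2,3),(1,2),(0,1)$. The exceptional multiplicities are $2,6,3$. Here $D=(2,3)$ and $D_\ell=(1,2)$ cancel since $6'=3'$, and the neighbor $(1,1)$ of $H$ contributes $2'=1$.

## 10. The first Betti number of the generic fiber is a sum over $\operatorname{Sing}C$

**Proposition 10.1.** For $u$ irreducible with $C$ line-like,
$$h=\sum_{P\in\operatorname{Sing}C}(1-T_P).\tag{6}$$

*Proof.* Let $S,K$ be as in Section 6 and $K_t$ as in fact 7. Let $\psi^t=\psi^t_u$ for $u$ on $V^\circ$; it lives on $F_0$.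

**Step 1: global computation.** The source of $j_t$, over $S$, is $V_{K_t}$. So proper base change over $S$ gives $R\Gamma(F_0,\psi^t)=R\Gamma(V_{K_t},\Lambda)$, and $H^i(V_{K_t},\Lambda)=H^i(V_{\bar K},\Lambda)^{\mathcal P}$. By Section 5, $V_{\bar K}$ is an integral projective curve. The group $\mathcal P$ acts trivially on $H^0=\Lambda$, on $H^2\cong\Lambda(-1)$, and on $H^1$ by (3). So the Betti numbers of $R\Gamma(F_0,\psi^t)$ are $1,h,1$.

**Step 2: local computation.** Let $\mathcal B=\operatorname{Sing}C\cup\{Q_0\}$. On $F_0\setminus\mathcal B$ the reduced curve $F_0$ is smooth and $\psi^t=\Lambda$ by 8.4 with $N=1$. The stalks at $\mathcal B$ are finite by 9.1. Since $F_0$ is universally homeomorphic to $\mathbb P^1$,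
$$2-h=(2-|\mathcal B|)+\sum_{x\in\mathcal B}\chi(\psi^t_x).$$
By Section 5, $(F_0\cdot H)_{Q_0}=d=p^e$, $F_0$ is unibranch at $Q_0$ and $H$ is smooth. So Lemma 9.2 gives $\chi(\psi^t_{Q_0})=1$. At $P\in\operatorname{Sing}C$ the stalk has Euler characteristic $T_P$. Since $|\mathcal B|=|\operatorname{Sing}C|+1$, (6) follows. $\square$

**Corollary 10.2.** In the situation of (∗), $h=0$.

*Proof.* The isomorphism $R/u\cong R/w$ matches singular points, and by 8.2 the invariant $T_P$ of $u$ at $P\in\operatorname{Sing}C$ equals that of $w$ at the corresponding point. The latter is $1$ by 8.6. So every term in (6) vanishes. $\square$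

## 11. From $h=0$ to Frobenius powers of $X$ and $Y$

**Proposition 11.1.** If $u$ is irreducible, $C$ is line-like and $h=0$, then $u$ is a $p$-generator.

*Proof.* From now on let $K=k(u)$, $A=K\otimes_{k[u]}R$, $K_n=K^{1/p^n}$, $L=\bigcup_nK_n$, and let $V_{\bar K}$ be the completed geometric generic fiber, an integral projective curve with $H^1(V_{\bar K},\Lambda)=0$.

**Step 1: the geometric generic affine fiber is line-like.** Let $\nu$ be the normalization map of $V_{\bar K}$ and $0\to\Lambda\to\nu_*\Lambda\to\mathcal Q\to0$ with $\mathcal Q$ a skyscraper sheaf. Since $H^0(\Lambda)=H^0(\nu_*\Lambda)$ and $H^1(V_{\bar K},\Lambda)=0$, we get $\mathcal Q=0$, and $H^1$ of the normalization vanishes. So the normalization is $\mathbb P^1$ and $\nu$ is bijective. By Section 5, $V_{\bar K}$ meets $H$ in one point and does not meet $\Delta$, so $V_{\bar K}\setminus H=\operatorname{Spec}A_{\bar K}$ with $A_{\bar K}=\bar K\otimes_KA$. Hence $A_{\bar K}$ has normalization $\bar K[T]$, with bijective normalization map.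

**Step 2: descend $T$ to $L$.** The field $L$ is perfect, so normalization commutes with $\otimes_L\bar K$, and the normalization of $A_L$ is a form of $\mathbb A^1$ over $L$. Its smooth completion is a form of $\mathbb P^1$ whose complement is one point, geometrically one point, hence $L$-rational as $L$ is perfect. So the form is trivial, and we may choose $T$ such that the normalization of $A_L$ is $L[T]$.

**Step 3: $T^{p^m}\in A_L$ for some $m$.** Let $\mathfrak c\ne0$ be the conductor of $A_{\bar K}\subseteq\bar K[T]$. The Artinian rings $A_{\bar K}/\mathfrak c\subseteq\bar K[T]/\mathfrak c$ have the same number of local factors, by bijectivity, all with residue field $\bar K$. So all idempotents of the larger ring lie in the smaller one. In each local factor $T$ is a constant plus a nilpotent, so for $m\gg0$ the image of $T^{p^m}$ is a $\bar K$-combination of idempotents. As $\mathfrak c\subseteq A_{\bar K}$, we get $T^{p^m}\in A_{\bar K}\cap L[T]=A_L$, the last equality because $A_{\bar K}=\bar K\otimes_LA_L$ inside $\bar K[T]=\bar K\otimes_LL[T]$.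

**Step 4: descend to $K$.** Choose $n$ with $T^{p^m}\in A_{K_n}=K_n\otimes_KA$ and $X=f(T)$, $Y=g(T)$ with $f,g\in K_n[T]$. Put $q=p^{m+n}$ and $V=T^q=(T^{p^m})^{p^n}$. Since $(K_n\otimes_KA)^{p^n}\subseteq A$, we have $V\in A$. The $q$-th powers of the coefficients of $f,g$ lie in $K^{p^m}\subseteq K$, so
$$X^q,Y^q\in K[V].$$
Multiplying $V$ by a nonzero element of $k[u]$ does not change $K[V]$, so we may assume $V\in R$. (Here $V$ is an element of $R$, not the surface.)

**Step 5: make $V$ nonconstant on every fiber.** Put $V_0=V$. Suppose $V_i\in R$ with $K[V_i]=K[V]$, and that for some $\lambda\in k$ the image of $V_i$ in $R/(u-\lambda)$ is algebraic over $k$. This ring is a domain by Proposition 7.1 and $k$ is algebraically closed, so the image is a constant $c$ and $V_i=c+(u-\lambda)V_{i+1}$ with $V_{i+1}\in R$, $K[V_{i+1}]=K[V]$. After $N$ such steps $V_0=a_N(u)+b_N(u)V_N$ with $\deg b_N=N>\deg a_N$ and $V_N\ne0$. Comparing total degrees in $X,Y$,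
$$N\deg u\le\deg(b_N(u)V_N)\le\max\big(\deg V_0,(N-1)\deg u\big),$$
so $N\deg u\le\deg V_0$. Hence the procedure stops, with some $v\in R$, $K[v]=K[V]$, whose image in every $R/(u-\lambda)$ is transcendental over $k$.

**Step 6: $R\cap K[v]=k[u,v]$.** Let $r\in R$ with $(u-\lambda)r=\sum c_i(u)v^i\in k[u,v]$. Reducing modulo $u-\lambda$ gives $\sum c_i(\lambda)\bar v^i=0$ with $\bar v$ transcendental. So all $c_i(\lambda)=0$, and $r\in k[u,v]$. An element of $R\cap K[v]$ lies in $k[u,v]$ after multiplication by a nonzero polynomial in $u$, which is a product of linear factors. Induction on its degree proves the claim.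

Finally $X^q,Y^q\in R\cap K[V]=R\cap K[v]=k[u,v]$, so $u$ is a $p$-generator. $\square$

*Proof of Theorem 1.* Corollary 10.2 and Proposition 11.1 prove (∗), and Lemma 3.2 gives Theorem 1. $\square$

## 12. A criterion for $p$-generators, and the curves $X^a=Y^b$

The same argument gives a criterion in terms of the local invariants $T_P$. Recall that the completed geometric generic fiber of $u$ is the curve $V_{\bar K}$ of Section 5.

**Theorem 2.** Let $k$ be algebraically closed of characteristic $p>0$ and $u\in R=k[X,Y]$ irreducible, $C=\operatorname{Spec}R/uR$.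

(a) If $C$ is line-like, then $h:=\dim H^1$ of the completed geometric generic fiber of $u$ equals $\sum_{P\in\operatorname{Sing}C}(1-T_P)$, and each $1-T_P\ge0$.

(b) $u$ is a $p$-generator if and only if $C$ is line-like and $T_P=1$ for all $P\in\operatorname{Sing}C$.

(c) If $C$ is line-like and through each $P\in\operatorname{Sing}C$ there is a smooth curve germ $H_P$ with $(C\cdot H_P)_P$ a power of $p$ (e.g. if all multiplicities of $C$ are powers of $p$), then $u$ is a $p$-generator.

(d) For any field $\mathbf k$ of characteristic $p$, $u\in\mathbf k[X,Y]$ is a $p$-generator if and only if over $\bar{\mathbf k}$ one has $u=cU^{p^e}$ with $c\in\bar{\mathbf k}^*$, $e\ge0$ and $U$ irreducible satisfying the condition in (b).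

*Proof.* Sections 5, 7 and 11 and Proposition 10.1 used only that $u$ is irreducible and $C$ is line-like.

**(a)** The formula is (6). For the sign, let $O=\mathcal O^{sh}_{\mathbb A^2,P}$. For $p\nmid n$ the ring $O[T]/(T^n-u)$ is local, because it is finite over the strictly henselian ring $O$ and its reduction modulo $\mathfrak m_O$ is $k[T]/(T^n)$. It is a hypersurface, étale over $O$ where $u\ne0$, and at the generic points of $\{u=0\}$ it is regular with uniformizer $T$, because $u$ is reduced. So it is normal, hence a domain, and $H^0(Z^t(O,u),\Lambda)=\Lambda$. Now take $S,K,K_t$ as in Section 10. We have $Z^t(O,u)=\operatorname{Spec}(O\otimes_{\mathcal O(S)}K_t)$, so $H^i(Z^t(O,u),\Lambda)=H^i(\operatorname{Spec}(O\otimes_{\mathcal O(S)}\bar K),\Lambda)^{\mathcal P}$. Since $\operatorname{Spec}(O\otimes\bar K)$ is a limit of affine curves over $\bar K$ (run through the affine étale neighborhoods of $P$ in $\mathbb A^2\times_{\mathbb A^1}S$), this vanishes for $i\ge2$. So $1-T_P=\dim H^1(Z^t(O,u),\Lambda)\ge0$.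

**(b)** If $C$ is line-like and all $T_P=1$, then $h=0$ by (a), and Proposition 11.1 applies. Conversely, for an irreducible $p$-generator, $C$ is line-like by Lemma 2.1 and all $T_P=1$ by 8.6.

**(c)** At $P\in\operatorname{Sing}C$ the germ of $C$ is unibranch and different from the smooth germ $H_P$. So $T_P=1$ by Lemma 9.2; now use (b). For the parenthesis: a general smooth germ through $P$ has intersection number with $C$ equal to the multiplicity.

**(d)** A $p$-generator over $\mathbf k$ is one over $\bar{\mathbf k}$, so the forward direction is Lemma 2.1 with (b). Conversely, $U$ is a $p$-generator over $\bar{\mathbf k}$ by (b), hence so is $u=cU^{p^e}$ (as in the proof of Lemma 3.2), and Lemma 3.1 descends this to $\mathbf k$. $\square$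

**Example.** Let $a,b\ge1$ be coprime and $u=X^a-Y^b$. The map $s\mapsto(s^b,s^a)$ shows that $C$ is line-like. Since $p$ does not divide both $a$ and $b$, one partial derivative is nonzero wherever $X,Y\ne0$; so $C$ is smooth outside the origin. If $a=1$ or $b=1$, then $u$ is a variable and $T_0=1$. Let $a,b\ge2$, and run one stage of the proof of Lemma 9.2 with $E=\{X=0\}$; it does not need intersection numbers to be powers of $p$. The orders of $X,Y$ along $C$ are $b,a$, and $b\nmid a$. The stage ends with gcd $1$, so $C$ is resolved. With $N=0$, the curve next to $\{Y=0\}$ has multiplicity $a$ and contributes $a'$, the curve $D$ has multiplicity $ab$ and contributes $-(ab)'$, and the point of $E$ on the neighbor of $E$, whose multiplicity is $b$, contributes $b'$. Hence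
$$T_0=a'+b'-a'b'=1-(a'-1)(b'-1),$$
which also holds if $a=1$ or $b=1$. By Theorem 2, $h=(a'-1)(b'-1)$, and $X^a-Y^b$ is a $p$-generator if and only if $a$ or $b$ is a power of $p$ (including $1$). So the condition on $T_P$ in (b) cannot be dropped.
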